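\title{Sacks forcing cannot collapse the continuum to a singular cardinal}

\begin{abstract}
We prove in ZFC that in every generic extension $V[G]$ by Sacks forcing the cardinality of the ground-model continuum equals the cofinality of the ground-model bounding number $\mathfrak b^V$, and also the cofinality of the ground-model dominating number $\mathfrak d^V$. In particular $|\mathfrak c^V|$ is regular in $V[G]$, so Sacks forcing cannot collapse the continuum to a singular cardinal. It follows that the continuum of $V[G]$ is regular, and that $\mathfrak c^V$ remains a cardinal exactly when $\mathfrak b=\mathfrak c$ in $V$ and $\mathfrak c^V$ remains regular. The proof combines a family of labeled binary trees, built along a refining system of maximal almost disjoint families, with a fusion argument over a countable elementary submodel.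
\end{abstract}

\section{The question and the results}\label{sec:intro}

Sacks forcing $\mathbb S$ is the set of all perfect subsets of the Cantor space $2^\omega$, ordered by inclusion. It has the same generic extensions as its regular open algebra $\mathrm{r.o.}(\mathbb S)$, so a statement holds in $V^{\mathrm{r.o.}(\mathbb S)}$ exactly when it holds in $V[G]$ for every $\mathbb S$-generic filter $G$ over the ground model $V$. We write $\mathfrak c=2^{\aleph_0}$ for the continuum of $V$, and $\mathfrak c^V$ when the statement is about $V[G]$.

Sacks forcing preserves $\omega_1$ (Lemma~\ref{lem:cover}), and it preserves all cardinals above $\mathfrak c$ because $|\mathbb S|\le\mathfrak c$. Whatever happens to cardinals therefore happens in the interval $(\omega_1,\mathfrak c]$. The most visible invariant is the cardinality $\lambda$ of $\mathfrak c^V$ in $V[G]$: it is a cardinal of both models, and every cardinal of $V$ in $(\lambda,\mathfrak c]$ has size $\lambda$ in $V[G]$. We say that Sacks forcing \emph{collapses the continuum to $\lambda$} if $\lambda<\mathfrak c$, $\lambda$ is a cardinal in the extension, and $|\mathfrak c^V|=\lambda$ there.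

Which cardinals $\lambda$ can occur? If $\mathfrak c=\aleph_n$ with $n<\omega$, then $\lambda$ is $\aleph_m$ of $V[G]$ for some $1\le m\le n$, a successor cardinal, hence regular. In general $\lambda$ is the continuum of $V[G]$ (Proposition~\ref{prop:reals}), so K\"onig's theorem shows that $\lambda$ has uncountable cofinality in $V[G]$. This does not exclude a singular $\lambda$ of cofinality $\omega_1$. Since the continuum itself need not be regular, one might expect a model with a large continuum in which the collapse stops at such a cardinal, say at $\aleph_{\omega_1}$. Two results that restrict this are known. Suppose that Sacks forcing collapses the continuum to $\lambda$.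
\begin{itemize}
\item If $\mathfrak c$ is regular, then $\lambda$ is regular in the extension.
\item If $\mathfrak d=\mathfrak c$, then $\lambda$ is regular in the extension. This applies under Martin's axiom for countable partial orders (for every countable poset and every family of fewer than $\mathfrak c$ dense subsets there is a filter meeting all of them), which implies $\mathfrak d=\mathfrak c$ but does not imply that $\mathfrak c$ is regular.
\end{itemize}
The following question is posed by Repick\'y \cite{Repicky}.
\begin{quote}
\emph{Is it consistent with ZFC that Sacks forcing collapses the continuum to a cardinal $\lambda$ that is singular in $V^{\mathrm{r.o.}(\mathbb S)}$?}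
\end{quote}
The answer is no, and $\lambda$ can be identified. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(k)\le g(k)$ for all but finitely many $k$; thus $f\not\le^*g$ means that $f(k)>g(k)$ for infinitely many $k$. The \emph{bounding number} $\mathfrak b$ is the least size of a family in $\omega^\omega$ without a $\le^*$-upper bound, and the \emph{dominating number} $\mathfrak d$ is the least size of a family $D$ such that every $f\in\omega^\omega$ is $\le^*$ some member of $D$.

\begin{theorem}[ZFC]\label{thm:A}
If $G$ is $\mathbb S$-generic over $V$, then in $V[G]$
\[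
|\mathfrak c^V|=\operatorname{cf}(\mathfrak b^V)=\operatorname{cf}(\mathfrak d^V).
\]
In particular $|\mathfrak c^V|$ is regular in $V[G]$, and Sacks forcing cannot collapse the continuum to a singular cardinal.
\end{theorem}

The cofinalities are computed in $V[G]$, and no assumption on $\mathfrak c$, $\mathfrak d$ or Martin's axiom is made. The cardinals $\mathfrak b$ and $\mathfrak d$ enter through one common property.

\begin{definition}\label{def:escape}
Let $\kappa$ be an infinite regular cardinal. An \emph{escaping sequence of length $\kappa$} is a sequence $\langle f_\alpha:\alpha<\kappa\rangle$ of strictly increasing functions in $\omega^\omega$ such that for every $g\in\omega^\omega$ there is $\alpha_g<\kappa$ with $f_\alpha\not\le^*g$ for all $\alpha\in[\alpha_g,\kappa)$.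
\end{definition}

Equivalently, for every cofinal $C\subseteq\kappa$ the family $\{f_\alpha:\alpha\in C\}$ has no $\le^*$-upper bound.

\begin{theorem}[ZFC]\label{thm:B}
Let $\kappa$ be an infinite regular cardinal of $V$, and suppose that in $V$ there is an escaping sequence of length $\kappa$. If $G$ is $\mathbb S$-generic over $V$, then $V[G]\models|\mathfrak c^V|=\operatorname{cf}(\kappa)$.
\end{theorem}

The mechanism of the collapse is a counting lemma: $\mu$ names, of which below any condition at least one has $\mathfrak c$ possible values, yield a surjection from $\mu$ onto $\mathfrak c^V$. Section~\ref{sec:guess} proves it and shows that it settles the case of a regular continuum at once. The rest of the paper produces such names in general. Each $f_\alpha$ cuts $\omega$ into intervals, and every perfect tree splits across infinitely many of them once $\alpha$ is large (Section~\ref{sec:thick}). Sections~\ref{sec:sparse} and~\ref{sec:family} attach to each $\alpha$ a name $\dot y_\alpha$ with $\mathfrak c$ possible values below every such tree. Section~\ref{sec:catch} shows that $\operatorname{cf}^{V[G]}(\kappa)$ of these names suffice,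 and Section~\ref{sec:cons} draws the consequences.

\section{Cofinality, perfect trees and fusion}\label{sec:fusion}

We use four standard facts about cofinality, valid in any model of ZFC. Let $\gamma,\gamma'$ be limit ordinals.
\begin{enumerate}
\item[(C1)] $\operatorname{cf}(\gamma)$ is a regular cardinal and $\operatorname{cf}(\gamma)\le|\gamma|$.
\item[(C2)] If there is a strictly increasing cofinal map $\gamma'\to\gamma$, then $\operatorname{cf}(\gamma')=\operatorname{cf}(\gamma)$.
\item[(C3)] There is a strictly increasing cofinal map $c:\operatorname{cf}(\gamma)\to\gamma$ that is continuous, that is, $c(i)=\sup_{\xi<i}c(\xi)$ for limit $i$.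
\item[(C4)] A regular cardinal of $V[G]$ is a regular cardinal of $V$, since a map in $V$ witnessing the contrary also lies in $V[G]$.
\end{enumerate}

Let $2^{<\omega}$ be the set of finite binary sequences, ordered by end-extension $\subseteq$. A node $u$ of a tree $p\subseteq2^{<\omega}$ is a \emph{splitting node} of $p$ if $u^\frown0,u^\frown1\in p$. A nonempty tree is \emph{perfect} if each of its nodes has an extension that is a splitting node. A perfect set is identified with the tree of finite initial segments of its points. So conditions are perfect trees, and $q\le p$ means $q\subseteq p$. If $r\le q$, every splitting node of $r$ is a splitting node of $q$. For $p\in\mathbb S$, $l<\omega$ and $t\in p$ put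
\[
L_l(p)=\{u\in p:|u|=l\},\qquad p[t]=\{u\in p:u\subseteq t\text{ or }t\subseteq u\}.
\]
Then $L_l(p)$ is finite and $p[t]\le p$. The conditions $p[t]$, $t\in L_l(p)$, form a maximal antichain below $p$. Indeed, a common extension of $p[t]$ and $p[t']$ has a node of length $l$, which must equal both $t$ and $t'$; and if $r\le p$ and $t\in L_l(r)$, then $r[t]\le p[t]$. Hence if $p\in G$, there is exactly one $t\in L_l(p)$ with $p[t]\in G$.

We say that $p$ and $q$ \emph{agree up to level $l$} if they have the same nodes of length at most $l$. For $l<l'$ we say that $p$ \emph{splits between $l$ and $l'$} if every $t\in L_l(p)$ has at least two extensions in $L_{l'}(p)$. This depends only on the nodes of $p$ of length at most $l'$. For every $l$ there is such an $l'$, as $L_l(p)$ is finite and $p$ is perfect. The notion is monotone: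
\begin{equation}\label{eq:mono}
\text{if $p$ splits between $k$ and $k'$ and $l\le k<k'\le l'$, then $p$ splits between $l$ and $l'$.}
\end{equation}
To see this, extend $t\in L_l(p)$ to a node of length $k$, take two extensions of length $k'$, and extend each of them to length $l'$.

\begin{lemma}[Amalgamation]\label{lem:amal}
Let $p\in\mathbb S$, $l<\omega$, and $q_t\le p[t]$ for $t\in L_l(p)$. Then $q=\bigcup_tq_t$ is a condition, $q\le p$, $q$ agrees with $p$ up to level $l$, and $q[t]=q_t$ for each $t\in L_l(p)$.
\end{lemma}

\begin{proof}
A union of perfect trees is a perfect tree. The only node of $p[t]$ of length $l$ is $t$, so $t\in q_t$; and every node of $p$ of length at most $l$ is an initial segment of some $t\in L_l(p)$. This gives the agreement. A node of $q$ extending $t$ lies in some $q_{t'}\subseteq p[t']$ and has length at least $l$, so it extends $t'$, and $t'=t$. Thus $q[t]=q_t$.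
\end{proof}

\begin{lemma}[Fusion]\label{lem:fusion}
Let $p_0\ge p_1\ge\cdots$ be conditions and $0=l_0<l_1<\cdots$ be such that, for all $k$, $p_k$ splits between $l_k$ and $l_{k+1}$, and $p_{k+1}$ agrees with $p_k$ up to level $l_{k+1}$. Then $r=\bigcap_kp_k$ is a condition, and $r$ agrees with $p_k$ up to level $l_{k+1}$ for all $k$.
\end{lemma}

\begin{proof}
For $j\ge k$ the trees $p_j$ and $p_{j+1}$ agree up to level $l_{j+1}\ge l_{k+1}$. So $r=\bigcap_{j\ge k}p_j$ agrees with $p_k$ up to level $l_{k+1}$, and $r$ splits between $l_k$ and $l_{k+1}$. Given $u\in r$, take $k\ge1$ with $|u|\le l_k$. Extend $u$ in $p_{k-1}$ to a node $t$ of length $l_k$. Then $t\in r$, and the two extensions of $t$ in $L_{l_{k+1}}(r)$ branch at a splitting node of $r$ above $u$.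
\end{proof}

\begin{lemma}\label{lem:cover}
Let $p\in\mathbb S$ and let $\dot\tau_k$ $(k<\omega)$ be names for ordinals. There are $q\le p$ and $l_1<l_2<\cdots$ such that $q[t]$ decides $\dot\tau_k$ for every $k$ and every $t\in L_{l_{k+1}}(q)$. Consequently every countable set of ordinals in $V[G]$ is covered by a countable set in $V$, and every ordinal of uncountable cofinality in $V$ has uncountable cofinality in $V[G]$.
\end{lemma}

\begin{proof}
Let $p_0=p$ and $l_0=0$. Given $p_k$ and $l_k$, choose $l_{k+1}>l_k$ such that $p_k$ splits between $l_k$ and $l_{k+1}$. For $t\in L_{l_{k+1}}(p_k)$ choose $q_t\le p_k[t]$ deciding $\dot\tau_k$, and let $p_{k+1}=\bigcup_tq_t$. Let $q=\bigcap_kp_k$. For $t\in L_{l_{k+1}}(q)$ we have $q[t]\le p_{k+1}[t]=q_t$, so $q[t]$ decides $\dot\tau_k$.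

Such a $q$ forces each $\dot\tau_k$ into a finite set, hence forces $\{\dot\tau_k:k<\omega\}$ into a countable set of $V$. Conditions $q$ of this kind are dense. Finally, if $A\in V[G]$ is a countable cofinal subset of $\gamma$ and $B\supseteq A$ is countable in $V$, then $B\cap\gamma$ shows that $\operatorname{cf}^V(\gamma)\le\omega$.
\end{proof}

\begin{proposition}\label{prop:reals}
$V[G]\models 2^{\aleph_0}=|\mathfrak c^V|$.
\end{proposition}

\begin{proof}
In $V$ consider the triples $(q,\langle l_k\rangle_{k\ge1},h)$ with $q\in\mathbb S$, $l_k<\omega$ and $h:\omega\times2^{<\omega}\to2$; there are $\mathfrak c$ of them. In $V[G]$, a triple with $q\in G$ determines the real $k\mapsto h(k,t_k)$, where $t_k$ is the unique $t\in L_{l_{k+1}}(q)$ with $q[t]\in G$. Every $x\in2^\omega\cap V[G]$ arises in this way: by Lemma~\ref{lem:cover} for $\dot\tau_k=\dot x(k)$ and genericity, $G$ contains a $q$ as in the lemma, and we let $h(k,t)$ be the value of $\dot x(k)$ decided by $q[t]$ for $t\in L_{l_{k+1}}(q)$. So $V[G]$ has at most $|\mathfrak c^V|$ reals, and it contains the reals of $V$.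
\end{proof}

\section{Collapsing by counting values; the case of a regular continuum}\label{sec:guess}

Let $Z\in V$ and let $\dot z$ be a name for an element of $Z$. Call $z\in Z$ a \emph{possible value of $\dot z$ below $p$} if some $q\le p$ forces $\dot z=z$. Different values are forced by different conditions, so there are at most $\mathfrak c$ possible values. A name with $\mathfrak c$ possible values has as many values as there are conditions. This leaves room to reserve, for each condition $p$ and each target $\eta<\mathfrak c$, a value that is possible below $p$ and that stands for $\eta$.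

\begin{lemma}\label{lem:guess}
Let $\mu$ be an ordinal, $Z$ a set, $p^*\in\mathbb S$, and $\langle\dot z_i:i<\mu\rangle$ a sequence of names, all in $V$, with $p^*\Vdash\dot z_i\in Z$ for all $i$. Suppose that for every $p\le p^*$ there is $i<\mu$ such that $\dot z_i$ has $\mathfrak c$ possible values below $p$. Then $p^*\Vdash|\mathfrak c^V|\le|\mu|$.
\end{lemma}

\begin{proof}
Work in $V$. Let $S^i$ be the set of $p\le p^*$ below which $\dot z_i$ has $\mathfrak c$ possible values. We define $\varphi_i:Z\to\mathfrak c$. If $S^i=\emptyset$, let $\varphi_i=0$. Otherwise $|S^i\times\mathfrak c|=\mathfrak c$, because $|\mathbb S|\le\mathfrak c$. Enumerate $S^i\times\mathfrak c$ without repetition as $\langle(p_\xi,\eta_\xi):\xi<\mathfrak c\rangle$. By recursion on $\xi$ choose a possible value $z_\xi$ of $\dot z_i$ below $p_\xi$ that differs from all $z_\zeta$, $\zeta<\xi$; this can be done since $|\xi|<\mathfrak c$. Put $\varphi_i(z_\xi)=\eta_\xi$, and $\varphi_i=0$ on the rest of $Z$.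

We claim that $p^*$ forces $i\mapsto\varphi_i(\dot z_i)$ to map $\mu$ onto $\mathfrak c^V$. Let $p\le p^*$ and $\eta<\mathfrak c$. Choose $i$ with $p\in S^i$, and $\xi$ with $(p_\xi,\eta_\xi)=(p,\eta)$ in the enumeration for this $i$. Some $q\le p$ forces $\dot z_i=z_\xi$, hence $\varphi_i(\dot z_i)=\eta$. So for each $\eta$ the conditions forcing $\eta$ into the range are dense below $p^*$.
\end{proof}

The recursion uses only that $\mathfrak c$ is a cardinal, not that it is regular. When $\mathfrak c$ is regular, the names that the lemma asks for are already at hand.

\begin{proposition}\label{prop:regular}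
If $\mathfrak c$ is regular in $V$, then $V[G]\models|\mathfrak c^V|=\operatorname{cf}(\mathfrak c^V)$.
\end{proposition}

\begin{proof}
Let $\rho=\operatorname{cf}^{V[G]}(\mathfrak c^V)$ and $\lambda=|\mathfrak c^V|^{V[G]}$. Then $\rho\le\lambda\le\mathfrak c^V$ by (C1), so we may assume $\rho<\mathfrak c^V$. Let $p^*\in G$ force that $\dot c:\rho\to\mathfrak c^V$ is cofinal. Fix $p\le p^*$ and let $W_i\subseteq\mathfrak c$ be the set of possible values of $\dot c(i)$ below $p$. Since $p$ forces $\operatorname{ran}(\dot c)\subseteq\bigcup_{i<\rho}W_i$, this union is unbounded in $\mathfrak c$. In $V$, a union of $\rho<\mathfrak c$ sets of size less than $\mathfrak c$ is bounded in the regular cardinal $\mathfrak c$. So $|W_i|=\mathfrak c$ for some $i$. Lemma~\ref{lem:guess} with $\dot z_i=\dot c(i)$ gives $\lambda\le\rho$.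
\end{proof}

This is the pattern of the general proof: take a cofinal map $\dot c$ whose domain is a cofinality computed in $V[G]$, and read off from $\dot c(i)$ a name with $\mathfrak c$ possible values. For singular $\mathfrak c$ the values $\dot c(i)$ themselves are useless: if $\dot c$ names a cofinal map $\operatorname{cf}(\mathfrak c)\to\mathfrak c$ from $V$, each $\dot c(i)$ has a single possible value. We therefore let $\dot c$ run into a regular cardinal $\kappa\le\mathfrak c$ and use $\dot c(i)$ only as an index, selecting one name from a sequence $\langle\dot y_\alpha:\alpha<\kappa\rangle$. The names $\dot y_\alpha$ must have $\mathfrak c$ possible values below many conditions. An escaping sequence tells us which conditions to assign to which $\alpha$.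

\section{Escaping sequences and thick conditions}\label{sec:thick}

\begin{lemma}\label{lem:escape}
\begin{enumerate}
\item[(a)] If there is an escaping sequence of length $\kappa$, then $\omega_1\le\kappa\le\mathfrak c$.
\item[(b)] The cardinal $\mathfrak b$ is regular, and there are escaping sequences of lengths $\mathfrak b$ and $\operatorname{cf}(\mathfrak d)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Countably many functions $f_n$ have the $\le^*$-bound $g(k)=\max_{n\le k}f_n(k)$, so $\kappa\ne\omega$. For a function $f$, every $\alpha$ with $f_\alpha=f$ satisfies $\alpha<\alpha_f$. If the sequence had fewer than $\kappa$ distinct terms $f$, the supremum of the $\alpha_f$ would be below the regular cardinal $\kappa$ and above every $\alpha<\kappa$, which is absurd. So $\kappa\le|\omega^\omega|=\mathfrak c$.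

(b) Every $f$ lies pointwise below the strictly increasing function $k\mapsto k+\max_{j\le k}f(j)$. Let $\{h_\alpha:\alpha<\mathfrak b\}$ have no $\le^*$-bound. By recursion choose a strictly increasing $f_\alpha$ that is a $\le^*$-bound of the fewer than $\mathfrak b$ functions $h_\alpha$ and $f_\beta$, $\beta<\alpha$. The sequence is $\le^*$-increasing and has no bound. If $C\subseteq\mathfrak b$ is cofinal, a bound of $\{f_\alpha:\alpha\in C\}$ would bound all $f_\alpha$, so there is none. This shows that $|C|=\mathfrak b$, so $\mathfrak b$ is regular, and that the sequence is escaping.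

Let $\kappa=\operatorname{cf}(\mathfrak d)$, let $\{g_\xi:\xi<\mathfrak d\}$ be dominating, and let $\langle d_\alpha:\alpha<\kappa\rangle$ be increasing and cofinal in $\mathfrak d$. The family $\{g_\xi:\xi<d_\alpha\}$ is too small to be dominating, so there is $f_\alpha$ with $f_\alpha\not\le^*g_\xi$ for all $\xi<d_\alpha$. Enlarging $f_\alpha$ keeps this property, so we take it strictly increasing. Given $g$, pick $\xi$ with $g\le^*g_\xi$ and $\alpha_g$ with $\xi<d_{\alpha_g}$. For $\alpha\ge\alpha_g$ we have $f_\alpha\not\le^*g_\xi$, hence $f_\alpha\not\le^*g$.
\end{proof}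

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Theorem~\ref{thm:B} and Lemma~\ref{lem:escape}(b) give $|\mathfrak c^V|=\operatorname{cf}(\mathfrak b^V)=\operatorname{cf}(\operatorname{cf}^V(\mathfrak d^V))$ in $V[G]$. A strictly increasing cofinal map $\operatorname{cf}^V(\mathfrak d^V)\to\mathfrak d^V$ from $V$ lies in $V[G]$, so the last term equals $\operatorname{cf}(\mathfrak d^V)$ by (C2). Regularity follows from (C1).
\end{proof}

From now on fix in $V$ an escaping sequence $\langle f_\alpha:\alpha<\kappa\rangle$. A perfect tree may split very slowly, but its rate of splitting is a single function in $\omega^\omega$, which the $f_\alpha$ eventually escape. To use this, let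
\[
a^\alpha_0=0,\qquad a^\alpha_{m+1}=f_\alpha(a^\alpha_m)+1,\qquad I^\alpha_m=[a^\alpha_m,a^\alpha_{m+1}).
\]
A strictly increasing function satisfies $f_\alpha(k)\ge k$, so $a^\alpha_m<a^\alpha_{m+1}$ and the $I^\alpha_m$ $(m<\omega)$ partition $\omega$ into finite intervals. For $p\in\mathbb S$ put
\[
X^\alpha_p=\{m<\omega:\ p\text{ splits between }a^\alpha_m\text{ and }a^\alpha_{m+1}\},
\]
and call $p$ \emph{$\alpha$-thick} if $X^\alpha_p$ is infinite.

\begin{lemma}\label{lem:thick}
For every $p\in\mathbb S$ there is $\alpha_p<\kappa$ such that $p$ is $\alpha$-thick for all $\alpha\in[\alpha_p,\kappa)$.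
\end{lemma}

\begin{proof}
Let $g(k)$ be the least number above $k$ such that $p$ splits between $k$ and $g(k)$. A number $k$ with $f_\alpha(k)>g(k)$ is not quite enough, because the stretch from $k$ to $g(k)$ may cross an endpoint $a^\alpha_{m+1}$. Two consecutive stretches below $a^\alpha_{m+2}$ cannot both cross it, so we use $g\circ g$.

It suffices to show that $p$ is $\alpha$-thick whenever $f_\alpha\not\le^*g\circ g$. Drop the superscript $\alpha$. Let $k$ be one of the infinitely many numbers with $f_\alpha(k)>g(g(k))$, and let $k\in I_m$. Since $k<a_{m+1}$ and $f_\alpha$ is increasing,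
\[
g(g(k))<f_\alpha(k)\le f_\alpha(a_{m+1})<a_{m+2}.
\]
If $g(k)\le a_{m+1}$, then $a_m\le k<g(k)\le a_{m+1}$, and $m\in X_p$ by \eqref{eq:mono}. Otherwise, with $l=g(k)$, we have $a_{m+1}<l<g(l)<a_{m+2}$, and $m+1\in X_p$ by \eqref{eq:mono}. Each $I_m$ is finite, so infinitely many $m$ occur and $X_p$ is infinite.
\end{proof}

We let $\alpha_p$ denote the least ordinal as in the lemma.

\section{Sparse conditions and labelings}\label{sec:sparse}

Fix $\alpha<\kappa$. We want one name $\dot y_\alpha$ with $\mathfrak c$ possible values below \emph{every} $\alpha$-thick condition. Below a thick $p$ we are free to choose in which of the intervals $I^\alpha_m$, $m\in X^\alpha_p$, a subtree splits, and $\dot y_\alpha$ should record this choice.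

The first attempt records a set of intervals. For an infinite $A\subseteq\omega$ consider the conditions whose splitting nodes all have lengths in $\bigcup_{m\in A}I^\alpha_m$. If $A\cap B$ is finite, a condition of this kind for $A$ is incompatible with one for $B$: a common extension has splitting nodes of arbitrarily large length, and each length lies in an $I^\alpha_m$ with $m\in A\cap B$. To serve all thick conditions at once we would want a family of infinite sets with pairwise finite intersections such that every infinite $X\subseteq\omega$ contains many members. No such family exists, even with ``one'' in place of ``many'': take a member $A$, remove a point, and let $B$ be a member contained in what is left; then $B\ne A$ and $A\cap B=B$ is infinite.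

The remedy is to record more: not only in which intervals the tree splits, but which node splits in which interval.

\begin{definition}\label{def:sparse}
A \emph{labeling} is an injection $n:2^{<\omega}\to\omega$ with $n(\sigma)<n(\tau)$ whenever $\sigma\subsetneq\tau$. A condition $q$ is \emph{$(\alpha,n)$-sparse} if its splitting nodes are exactly the nodes of a system $\langle u_\sigma:\sigma\in2^{<\omega}\rangle$ with
\[
u_\sigma{}^\frown i\subseteq u_{\sigma^\frown i}\quad(i<2)\qquad\text{and}\qquad|u_\sigma|\in I^\alpha_{n(\sigma)}.
\]
\end{definition}

As $n$ is injective, a sparse condition has at most one splitting node with length in any given interval. The basic labeling is the position of $\sigma$ when $2^{<\omega}$ is ordered first by length and then lexicographically: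
\[
n_*(\emptyset)=0,\quad n_*(0)=1,\quad n_*(1)=2,\quad n_*(00)=3,\quad n_*(01)=4,\ \dots
\]
Composing $n_*$ with the increasing enumeration of an infinite set $Y$ gives a labeling with range $Y$.

\begin{example}\label{ex:chain}
Let $q$ be $(\alpha,n_*)$-sparse with splitting nodes $u_\sigma$ (Figure~\ref{fig:sparse}). It splits in every interval, so the first attempt gives no condition incompatible with it. Let $0^k$ be the sequence of $k$ zeros. It is the first sequence of length $k$, so $n_*(0^k)=2^k-1$. Let $n'$ be a labeling with range $B=\{0,1,3,7,\dots\}$, and let $q'$ be $(\alpha,n')$-sparse. Suppose $r\le q,q'$ and let $v$ be a splitting node of $r$. As a splitting node of $q'$, it has length in $I^\alpha_{2^k-1}$ for some $k$. As a splitting node of $q$, it is then $u_{0^k}$, the only splitting node of $q$ in that interval. So all splitting nodes of $r$ lie on the chain $u_\emptyset\subseteq u_0\subseteq u_{00}\subseteq\cdots$. But a perfect tree has incomparable splitting nodes. Hence $q$ and $q'$ are incompatible, although $\operatorname{ran}(n')\subseteq\operatorname{ran}(n_*)$.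
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.75]
\fill[gray!15] (-3.6,0) rectangle (3.2,2);
\fill[gray!15] (-3.6,3) rectangle (3.2,4);
\foreach \m in {0,...,5} \draw[dashed,gray] (-3.6,\m) node[left,black] {$a^\alpha_{\m}$} -- (3.2,\m);
\foreach \m in {0,...,4} \node[right] at (3.2,\m+0.5) {$I^\alpha_{\m}$};
\draw[thick] (0,0) -- (0,0.5) -- (-1.6,1.5) -- (-2.6,3.5) -- (-3.2,5);
\draw[thick] (-2.6,3.5) -- (-2.2,5);
\draw[thick] (-1.6,1.5) -- (-0.8,4.5) -- (-1.2,5);
\draw[thick] (-0.8,4.5) -- (-0.4,5);
\draw[thick] (0,0.5) -- (1.8,2.5) -- (1,5);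
\draw[thick] (1.8,2.5) -- (2.6,5);
\fill (0,0.5) circle (2pt) node[below right] {$u_\emptyset$};
\fill (-1.6,1.5) circle (2pt) node[left] {$u_0$};
\fill (1.8,2.5) circle (2pt) node[right] {$u_1$};
\fill (-2.6,3.5) circle (2pt) node[left] {$u_{00}$};
\fill (-0.8,4.5) circle (2pt) node[right] {$u_{01}$};
\end{tikzpicture}
\caption{The bottom of a perfect tree with exactly one splitting node in each interval of levels $I^\alpha_m$; the node $u_\sigma$ lies in the interval numbered by the position of $\sigma$ in the order $\emptyset,0,1,00,01,\dots$. The splitting nodes in the shaded intervals $I^\alpha_0,I^\alpha_1,I^\alpha_3,\dots,I^\alpha_{2^k-1},\dots$ form a chain, so no perfect subtree splits only in shaded intervals.}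
\label{fig:sparse}
\end{figure}

To generalize the example we describe which sets of splitting nodes a perfect subtree can keep.

\begin{definition}\label{def:skel}
A \emph{skeleton} is a nonempty $S\subseteq2^{<\omega}$ such that for all $\sigma\in S$ and $i<2$ there is $\tau\in S$ with $\sigma^\frown i\subseteq\tau$. Labelings $n,n'$ are \emph{orthogonal} if there are no skeletons $S,S'$ with $n[S]=n'[S']$.
\end{definition}

A skeleton has elements of arbitrarily large length; in particular it is infinite. For sets write $Y\subseteq^*X$ if $Y\setminus X$ is finite.

\begin{lemma}\label{lem:orth}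
Labelings $n,n'$ are orthogonal in each of the following cases.
\begin{enumerate}
\item[(i)] $\operatorname{ran}(n)\cap\operatorname{ran}(n')$ is finite.
\item[(ii)] $\operatorname{ran}(n')\subseteq^*B$ for a set $B\subseteq\omega$ such that $n^{-1}[B]$ is a chain or an antichain of $2^{<\omega}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $M=n[S]=n'[S']$ with skeletons $S,S'$. Then $M$ is infinite and contained in both ranges, which excludes (i). In case (ii), $M\setminus B$ is finite, so $F=n^{-1}[M\setminus B]$ is finite and $S\setminus F\subseteq n^{-1}[B]$. Take $\sigma\in S$ longer than all elements of $F$, and $\tau_0,\tau_1\in S$ with $\sigma^\frown i\subseteq\tau_i$. All three lie in $n^{-1}[B]$. But $\sigma\subsetneq\tau_0$, and $\tau_0,\tau_1$ are incomparable, so $n^{-1}[B]$ is neither an antichain nor a chain.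
\end{proof}

\begin{lemma}\label{lem:sparse}
Let $\alpha<\kappa$ and let $n,n'$ be labelings.
\begin{enumerate}
\item[(a)] If $\operatorname{ran}(n)\subseteq X^\alpha_p$, there is an $(\alpha,n)$-sparse $q\le p$.
\item[(b)] If $n,n'$ are orthogonal, every $(\alpha,n)$-sparse condition is incompatible with every $(\alpha,n')$-sparse condition.
\end{enumerate}
\end{lemma}

\begin{proof}
Drop the superscript $\alpha$. First consider any system with $u_\sigma{}^\frown i\subseteq u_{\sigma^\frown i}$ for all $\sigma,i$. If $\sigma^\frown i\subseteq\tau$, then $u_\sigma{}^\frown i\subseteq u_\tau$. Hence comparable $\sigma,\tau$ give comparable $u_\sigma,u_\tau$, and if $\sigma,\tau$ are incomparable with longest common initial segment $\rho$, then $u_\sigma,u_\tau$ are incomparable with longest common initial segment $u_\rho$. It follows that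
\begin{equation}\label{eq:iso}
u_\sigma{}^\frown i\subseteq u_\tau\ \text{ implies }\ \sigma^\frown i\subseteq\tau.
\end{equation}
Indeed, $\sigma$ and $\tau$ are comparable, and $\tau\subseteq\sigma$ is impossible since $|u_\tau|>|u_\sigma|$. So $\sigma^\frown j\subseteq\tau$ for some $j$, then $u_\sigma{}^\frown j\subseteq u_\tau$, and $j=i$.

(a) If $m\in X_p$ and $t\in L_{a_m}(p)$, two extensions of $t$ in $L_{a_{m+1}}(p)$ branch at a splitting node of $p$ that extends $t$ and has length in $I_m$. Let $u_\emptyset$ be such a node for $m=n(\emptyset)$. Given a splitting node $u_\sigma$ of $p$ with $|u_\sigma|\in I_{n(\sigma)}$, and $i<2$, put $m=n(\sigma^\frown i)$. Since $n(\sigma)<m$,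
\[
|u_\sigma{}^\frown i|\le a_{n(\sigma)+1}\le a_m .
\]
Extend $u_\sigma{}^\frown i$ in $p$ to length $a_m$, and then to a splitting node $u_{\sigma^\frown i}$ of $p$ with length in $I_m$. Let $q$ be the set of initial segments of the $u_\sigma$. Each $u_\sigma$ is a splitting node of $q$, so $q$ is perfect, and $q\le p$. Conversely, if $v^\frown0\subseteq u_\sigma$ and $v^\frown1\subseteq u_\tau$, then $\sigma,\tau$ are incomparable and $v$ is the longest common initial segment of $u_\sigma$ and $u_\tau$, which is some $u_\rho$.

(b) For $r\in\mathbb S$ let $T(r)$ be the set of $m$ such that $r$ has a splitting node with length in $I_m$. Let $r$ extend an $(\alpha,n)$-sparse $q$ with splitting nodes $u_\sigma$. The splitting nodes of $r$ are the $u_\sigma$ with $\sigma\in S$, for some nonempty $S$, and $T(r)=n[S]$. If $\sigma\in S$ and $i<2$, then $u_\sigma{}^\frown i\in r$, so some splitting node $u_\tau$ of $r$ extends it; then $\tau\in S$, and $\sigma^\frown i\subseteq\tau$ by \eqref{eq:iso}. So $S$ is a skeleton. If $r$ also extends an $(\alpha,n')$-sparse condition, then $T(r)=n'[S']$ for a skeleton $S'$, and $n,n'$ are not orthogonal.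
\end{proof}

What failed for almost disjoint sets holds for orthogonal labelings.

\begin{proposition}\label{prop:family}
There is a family $\langle n_e:e\in\mathcal I\rangle$ of labelings, $|\mathcal I|\le\mathfrak c$, such that
\begin{enumerate}
\item[(1)] $n_e$ and $n_{e'}$ are orthogonal whenever $e\ne e'$;
\item[(2)] for every infinite $X\subseteq\omega$ there are $\mathfrak c$ many $e\in\mathcal I$ with $\operatorname{ran}(n_e)\subseteq X$.
\end{enumerate}
\end{proposition}

The proof occupies Section~\ref{sec:family}. Fix such a family in $V$ and an object $*\notin\mathcal I$. Any two elements of $G$ are compatible, so by (1) and Lemma~\ref{lem:sparse}(b) there is at most one $e\in\mathcal I$ such that $G$ contains an $(\alpha,n_e)$-sparse condition. Let $\dot y_\alpha$ be a name for this $e$ if it exists, and for $*$ otherwise.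

\begin{corollary}\label{cor:values}
If $r$ is $\alpha$-thick, then $\dot y_\alpha$ has $\mathfrak c$ possible values below $r$.
\end{corollary}

\begin{proof}
By (2) there are $\mathfrak c$ many $e$ with $\operatorname{ran}(n_e)\subseteq X^\alpha_r$. For each of them Lemma~\ref{lem:sparse}(a) gives an $(\alpha,n_e)$-sparse $r_e\le r$, and $r_e\Vdash\dot y_\alpha=e$.
\end{proof}

\section{A rich family of orthogonal labelings}\label{sec:family}

We prove Proposition~\ref{prop:family}. Lemma~\ref{lem:orth} offers two sources of orthogonality, and we arrange them in levels. Each level is a maximal almost disjoint family, and labelings live inside its members; two labelings on one level are orthogonal by (i). The next level refines the current one by sets as in (ii), so that all later labelings are orthogonal to the current ones. Two demands fix the number of levels: the refinement must be able to pass limit stages, and every infinite set must be split at some level. The cardinal $\mathfrak h$ below meets both.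

Let $[A]^\omega$ be the set of infinite subsets of $A$. A family $\mathcal D\subseteq[\omega]^\omega$ is \emph{open} if $Y\in[\omega]^\omega$ and $Y\subseteq^*X\in\mathcal D$ imply $Y\in\mathcal D$. It is \emph{dense below $A$} if every $X\in[A]^\omega$ has a subset in $\mathcal D$, and \emph{dense} if it is dense below $\omega$. Intersections of open families are open. If $Y_0\supseteq Y_1\supseteq\cdots$ are infinite, choosing distinct $y_j\in Y_j$ gives a \emph{pseudointersection}: an infinite $Y\subseteq Y_0$ with $Y\subseteq^*Y_j$ for all $j$. Let $\mathfrak h$ be the least number of open dense families whose intersection is not dense.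

\begin{lemma}\label{lem:h}
The cardinal $\mathfrak h$ is well defined, $\mathfrak h\le\mathfrak c$, $\operatorname{cf}(\mathfrak h)>\omega$, and there are open dense families $\mathcal D_\beta$ $(\beta<\mathfrak h)$ with $\bigcap_{\beta<\mathfrak h}\mathcal D_\beta=\emptyset$.
\end{lemma}

\begin{proof}
For $W\subseteq\omega$ the family of all infinite $Y$ with $Y\subseteq^*W$ or $Y\subseteq^*\omega\setminus W$ is open and dense. No $Y$ lies in all these $\mathfrak c$ families: take for $W$ every second element of $Y$. So $\mathfrak h\le\mathfrak c$.

Let $\mathcal D'_\beta$ $(\beta<\mathfrak h)$ be open dense and let $X_0$ be infinite with no subset in $\bigcap_\beta\mathcal D'_\beta$. Fix a bijection $\pi:\omega\to X_0$ and put $\mathcal D_\beta=\{Y:\pi[Y]\in\mathcal D'_\beta\}$. These families are open and dense, and an element $Y$ of their intersection would give the subset $\pi[Y]$ of $X_0$ in $\bigcap_\beta\mathcal D'_\beta$.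

A countable intersection of open dense families $\mathcal E_j$ is dense: given $X$, choose $X\supseteq Y_0\supseteq Y_1\supseteq\cdots$ with $Y_j\in\mathcal E_j$ and take a pseudointersection. So $\mathfrak h$ is uncountable. If $\mathfrak h=\sup_j\beta_j$ with $\beta_j<\mathfrak h$, $j<\omega$, then $\mathcal E_j=\bigcap_{\beta<\beta_j}\mathcal D_\beta$ is open and dense by the minimality of $\mathfrak h$, while $\bigcap_j\mathcal E_j=\emptyset$, a contradiction.
\end{proof}

A family of infinite subsets of $\omega$ is \emph{almost disjoint} if distinct members have finite intersection, and \emph{MAD} if in addition every infinite subset of $\omega$ meets some member in an infinite set. Finite families such as $\{\omega\}$ are allowed. We use one observation twice.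
\begin{equation}\label{eq:mad}
\begin{array}{l}\text{If $\mathcal D$ is dense below $A$ and $\mathcal C$ is a maximal almost disjoint subfamily of $\mathcal D$,}\\ \text{then every $Y\in[A]^\omega$ meets some member of $\mathcal C$ in an infinite set.}\end{array}
\end{equation}
Indeed, $Y$ has a subset $B\in\mathcal D$, and by maximality $B$ has infinite intersection with a member of $\mathcal C$ (with itself, if $B\in\mathcal C$).

\subsection*{The construction}
By recursion on $\beta<\mathfrak h$ we define MAD families $\mathcal A_\beta$ such that for $\gamma\le\beta$ every $A\in\mathcal A_\beta$ is $\subseteq^*$ a member of $\mathcal A_\gamma$. This member is unique, by almost disjointness. Along the way we define labelings $n_{\beta,A}$ for some $A\in\mathcal A_\beta$. Let $\mathcal A_0=\{\omega\}$.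

\emph{Successor step.} Let $\mathcal A_\beta$ be given, and let $\mathcal X_\beta$ be the set of $X\in[\omega]^\omega$ that meet $\mathfrak c$ many members of $\mathcal A_\beta$ in infinite sets. These are the sets that level $\beta$ can serve. Since $|\mathcal X_\beta\times\mathfrak c|\le\mathfrak c$, a recursion of length at most $\mathfrak c$, in which fewer than $\mathfrak c$ members are used before any step, gives an injection $(X,\eta)\mapsto A_{X,\eta}$ from $\mathcal X_\beta\times\mathfrak c$ to $\mathcal A_\beta$ with $A_{X,\eta}\cap X$ infinite. For $A=A_{X,\eta}$ choose a labeling $n_{\beta,A}$ with range in $X\cap A$, and let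
\[
\mathcal E_{\beta,A}=\{B\in[A]^\omega:\ n_{\beta,A}^{-1}[B]\text{ is a chain or an antichain}\}.
\]
This family is closed under infinite subsets. It is dense below $A$. Indeed, let $Y\in[A]^\omega$ and $n=n_{\beta,A}$. If $Y\setminus\operatorname{ran}(n)$ is infinite, it is a subset of $Y$ with empty preimage. Otherwise $n^{-1}[Y]$ is infinite. Color pairs from it by whether they are comparable; Ramsey's theorem gives an infinite $H\subseteq n^{-1}[Y]$ that is a chain or an antichain, and $B=n[H]\subseteq Y$ has preimage $H$. (Antichains must be admitted, since $n^{-1}[Y]$ may itself be an antichain.) For $A\in\mathcal A_\beta$ outside the range of the injection let $\mathcal E_{\beta,A}=[A]^\omega$.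

In both cases $\mathcal E_{\beta,A}\cap\mathcal D_\beta$ is dense below $A$: shrink a given set first into $\mathcal E_{\beta,A}$ and then into $\mathcal D_\beta$. Let $\mathcal C_A$ be a maximal almost disjoint subfamily of $\mathcal E_{\beta,A}\cap\mathcal D_\beta$, and let $\mathcal A_{\beta+1}=\bigcup_{A\in\mathcal A_\beta}\mathcal C_A$. Members of $\mathcal C_A$ are subsets of $A$. This gives the refinement property, and it shows that members of $\mathcal C_A$ and $\mathcal C_{A'}$ have finite intersection for $A\ne A'$. An infinite $Y$ meets some $A\in\mathcal A_\beta$ in an infinite set, and \eqref{eq:mad} applies to $Y\cap A$. So $\mathcal A_{\beta+1}$ is MAD, and $\mathcal A_{\beta+1}\subseteq\mathcal D_\beta$.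

\emph{Limit step.} Let $\beta<\mathfrak h$ be a limit ordinal. For $\gamma<\beta$ the family of infinite $Y$ with $Y\subseteq^*A$ for some $A\in\mathcal A_\gamma$ is open, and it is dense because $\mathcal A_\gamma$ is MAD. The intersection $\mathcal G_\beta$ of these fewer than $\mathfrak h$ families is dense. Let $\mathcal A_\beta$ be a maximal almost disjoint subfamily of $\mathcal G_\beta$; it is MAD by \eqref{eq:mad}.

Let $\mathcal I$ be the set of pairs $(\beta,A)$ for which $n_{\beta,A}$ is defined. Then $|\mathcal I|\le\mathfrak h\cdot\mathfrak c=\mathfrak c$.

\subsection*{Proof of (1)}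
Let $(\beta,A)\ne(\beta',A')$ be in $\mathcal I$ with $\beta\le\beta'$, and write $n=n_{\beta,A}$, $n'=n_{\beta',A'}$. Then $\operatorname{ran}(n)\subseteq A$ and $\operatorname{ran}(n')\subseteq A'$. If $\beta=\beta'$, then $A\cap A'$ is finite and Lemma~\ref{lem:orth}(i) applies. Let $\beta<\beta'$. There is $B\in\mathcal A_{\beta+1}$ with $A'\subseteq^*B$, say $B\in\mathcal C_{A^1}$ with $A^1\in\mathcal A_\beta$. If $A^1\ne A$, then $\operatorname{ran}(n')\subseteq^*A^1$ and $A^1\cap A$ is finite, so (i) applies. If $A^1=A$, then $B\in\mathcal E_{\beta,A}$ and $\operatorname{ran}(n')\subseteq^*B$, so (ii) applies.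

\subsection*{Proof of (2)}
If $X\in\mathcal X_\beta$, the indices $(\beta,A_{X,\eta})$, $\eta<\mathfrak c$, are distinct and their labelings have ranges in $X$. So it suffices to show that every infinite $X$ lies in some $\mathcal X_\beta$. We split $X$ once, and then iterate along a binary tree.

\emph{Every infinite $Y$ meets two distinct members of some $\mathcal A_\beta$ in infinite sets.} There is $\gamma<\mathfrak h$ with $Y\notin\mathcal D_\gamma$. Since $\mathcal D_\gamma$ is open and contains $\mathcal A_{\gamma+1}$, no $A\in\mathcal A_{\gamma+1}$ satisfies $Y\subseteq^*A$. Pick $A_0\in\mathcal A_{\gamma+1}$ with $Y\cap A_0$ infinite. Then $Y\setminus A_0$ is infinite; pick $A_1\in\mathcal A_{\gamma+1}$ meeting it in an infinite set. Then $A_1\ne A_0$.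

Now let $X_\emptyset=X$. Given an infinite $X_s$ $(s\in2^{<\omega})$, choose $\beta_s<\mathfrak h$ and distinct $A^s_0,A^s_1\in\mathcal A_{\beta_s}$ meeting $X_s$ in infinite sets, and put $X_{s^\frown i}=X_s\cap A^s_i$. Let $\beta=\sup_s\beta_s$. Then $\beta<\mathfrak h$ because $\operatorname{cf}(\mathfrak h)>\omega$. For $z\in2^\omega$ let $Y_z\subseteq X$ be a pseudointersection of the sets $X_{z\restriction j}$, $j<\omega$, and pick $A_z\in\mathcal A_\beta$ with $A_z\cap Y_z$ infinite. Fix $j$, let $s=z\restriction j$, and let $B$ be the member of $\mathcal A_{\beta_s}$ with $A_z\subseteq^*B$. Since $Y_z\subseteq^*X_{z\restriction(j+1)}\subseteq A^s_{z(j)}$, the infinite set $A_z\cap Y_z$ is $\subseteq^*B\cap A^s_{z(j)}$, so $B=A^s_{z(j)}$. If $z\ne z'$ first differ at $j$, then $A_z$ and $A_{z'}$ are thus almost contained in different members of $\mathcal A_{\beta_s}$, and $A_z\ne A_{z'}$. The $\mathfrak c$ sets $A_z\in\mathcal A_\beta$ all meet $X$ in infinite sets, so $X\in\mathcal X_\beta$. This completes the proof of Proposition~\ref{prop:family}.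

\section{Catching a value of the cofinal map}\label{sec:catch}

By Lemma~\ref{lem:thick} and Corollary~\ref{cor:values}, below every $p$ some $\dot y_\alpha$ has $\mathfrak c$ possible values. Lemma~\ref{lem:guess} applied to all the names $\dot y_\alpha$ gives
\begin{equation}\label{eq:weak}
V[G]\models|\mathfrak c^V|\le|\kappa|.
\end{equation}
This uses one suitable $\alpha$ for each $p$, and so only the fact that $\{f_\alpha:\alpha<\kappa\}$ has no $\le^*$-bound. To replace $|\kappa|$ by $\operatorname{cf}(\kappa)$ we keep only the names $\dot y_{\dot c(i)}$, where $\dot c:\mu\to\kappa$ is cofinal in $V[G]$. We then need, below each $p$, a condition $r$ that forces $\dot c(i)=\delta$ for some $i,\delta$ and is $\delta$-thick.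

The two demands pull against each other. Deciding $\dot c(i)$ means passing to an extension over which we have no control, and thickness can be lost in an extension: a $(\delta,n)$-sparse $q$ is never $\delta$-thick, because for $m>n(\emptyset)$ the level $L_{a^\delta_m}(q)$ has at least two nodes while $I^\delta_m$ contains the length of at most one splitting node. So if we first take $r$ deciding $\dot c(i)=\delta$, it may be that $\delta<\alpha_r$, and asking for a larger value means extending $r$ again. We reverse the order. A countable elementary submodel $N$ fixes $i$ and $\delta$ in advance, with $\delta>\alpha_q$ for all conditions $q\in N$. A fusion of conditions in $N$ preserves one more interval $I^\delta_m$ at each step. It never decides $\dot c(i)$ directly; it confines countably many earlier values, and continuity does the rest.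

Recall that $H(\theta)$, for a regular cardinal $\theta$, is the set of sets whose transitive closure has size less than $\theta$. For any countably many elements of $H(\theta)$ there is a countable elementary submodel $N\prec(H(\theta),\in)$ containing them. We use that $N$ contains $\omega$ and $2^{<\omega}$ as subsets, that it contains every object definable in $H(\theta)$ from elements of $N$ (for instance a finite union of elements of $N$), and that an existential statement true in $H(\theta)$ with parameters in $N$ has a witness in $N$.

\begin{lemma}\label{lem:catch}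
Let $\mu$ be a regular uncountable cardinal in $V$, and let $p^*$ force that $\dot c:\mu\to\kappa$ is strictly increasing, continuous and cofinal. For every $p\le p^*$ there are $r\le p$, $i<\mu$ and $\delta<\kappa$ such that $r\Vdash\dot c(i)=\delta$ and $r$ is $\delta$-thick.
\end{lemma}

\begin{proof}
Let $R=\{(q,\xi,\gamma)\in\mathbb S\times\mu\times\kappa:\ q\le p^*,\ q\Vdash\dot c(\xi)=\gamma\}$. Since $p^*$ forces $\dot c$ to be a cofinal map into $\kappa$,
\begin{equation}\label{eq:R}
\begin{array}{l}\text{for all $q\le p^*$, $\xi<\mu$, $\eta<\kappa$ there are $q'\le q$, $\gamma<\kappa$, $\epsilon<\mu$, $\gamma'<\kappa$}\\ \text{with $(q',\xi,\gamma)\in R$, $(q',\epsilon,\gamma')\in R$ and $\gamma'>\eta$.}\end{array}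
\end{equation}
Let $\theta$ be large and let $N\prec H(\theta)$ be countable, containing $p$, $\mu$, $\kappa$, $\mathbb S$, $R$ and the function $q\mapsto\alpha_q$. Put $i=\sup(N\cap\mu)$ and $\delta=\sup(N\cap\kappa)$. Then $i<\mu$ and $\delta<\kappa$, as $\mu$ and $\kappa$ are regular and uncountable. The sets $N\cap\mu$ and $N\cap\kappa$ are closed under successor, so $i$ and $\delta$ are limit ordinals, $N\cap\mu$ is a cofinal subset of $i$, and $N\cap\kappa$ is a cofinal subset of $\delta$. Enumerate $N\cap\mu=\{\xi_k:k<\omega\}$ and $N\cap\kappa=\{\eta_k:k<\omega\}$.

We build $p_k\in N$ and $l_k$ as in Lemma~\ref{lem:fusion}, with $p_0=p$ and $l_0=0$. Let $p_k\in N$ and $l_k$ be given. Then $\alpha_{p_k}\in N\cap\kappa$, so $\alpha_{p_k}<\delta$ and $p_k$ is $\delta$-thick. Choose $m_k\in X^\delta_{p_k}$ with $a^\delta_{m_k}\ge l_k$, and put $l_{k+1}=a^\delta_{m_k+1}$. By \eqref{eq:mono}, $p_k$ splits between $l_k$ and $l_{k+1}$. The ordinal $\delta$ is not in $N$, but the number $l_{k+1}$ and each $t\in L_{l_{k+1}}(p_k)$ are, so $p_k[t]\in N$. Apply \eqref{eq:R} to $p_k[t],\xi_k,\eta_k$ and take witnesses $q_t,\gamma_t,\epsilon_t,\gamma'_t$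 in $N$. Thus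
\[
q_t\le p_k[t],\qquad q_t\Vdash\dot c(\xi_k)=\gamma_t<\delta,\qquad\epsilon_t<i,\qquad q_t\Vdash\dot c(\epsilon_t)>\eta_k .
\]
Let $p_{k+1}=\bigcup_tq_t$, a finite union of elements of $N$. By Lemma~\ref{lem:amal} it agrees with $p_k$ up to level $l_{k+1}$.

Let $r=\bigcap_kp_k$. By Lemma~\ref{lem:fusion}, $r$ is a condition that agrees with $p_k$ up to level $l_{k+1}=a^\delta_{m_k+1}$, so $m_k\in X^\delta_r$. From $a^\delta_{m_{k+1}}\ge l_{k+1}=a^\delta_{m_k+1}$ we get $m_{k+1}>m_k$. Hence $r$ is $\delta$-thick.

Fix $k$. The conditions $q_t=p_{k+1}[t]$ chosen at step $k$ form a maximal antichain below $p_{k+1}$. Each forces $\dot c(\xi_k)<\delta$, and each forces $\dot c(i)>\dot c(\epsilon_t)>\eta_k$. So $p_{k+1}$, and with it $r$, forces $\dot c(\xi_k)<\delta$ and $\dot c(i)>\eta_k$. The second inequalities give $r\Vdash\dot c(i)\ge\sup_k\eta_k=\delta$. As the $\xi_k$ are cofinal in the limit ordinal $i$ and $\dot c$ is increasing and continuous, the first give $r\Vdash\dot c(i)=\sup_k\dot c(\xi_k)\le\delta$.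
\end{proof}

\begin{remark}
This is where the full strength of Definition~\ref{def:escape} is used: all the conditions $p_k$ must be thick for one and the same $\delta$, chosen before them, and this needs thickness on a final segment of $\kappa$. Continuity of $\dot c$ is used only for $\dot c(i)\le\delta$; without it the construction puts no upper bound on $\dot c(i)$. Uncountability of $\mu$ gives $i<\mu$; for $\mu=\omega$ the hypothesis of the lemma cannot hold, by Lemma~\ref{lem:cover}.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mu=\operatorname{cf}^{V[G]}(\kappa)$. By Lemma~\ref{lem:escape}(a), $\kappa$ is regular and uncountable in $V$, so $\mu$ is uncountable by Lemma~\ref{lem:cover}. By (C1) and (C4), $\mu$ is a regular uncountable cardinal in $V[G]$ and in $V$. By (C3) in $V[G]$ there are $p^*\in G$ and $\dot c$ as in Lemma~\ref{lem:catch}. For $i<\mu$ let $\dot z_i$ be a name for $\dot y_{\dot c(i)}$, an element of $\mathcal I\cup\{*\}$.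

Let $p\le p^*$ and take $r,i,\delta$ from Lemma~\ref{lem:catch}. Then $r\Vdash\dot z_i=\dot y_\delta$, and $\dot y_\delta$ has $\mathfrak c$ possible values below $r$ by Corollary~\ref{cor:values}. So $\dot z_i$ has $\mathfrak c$ possible values below $p$. Lemma~\ref{lem:guess} gives $|\mathfrak c^V|\le\mu$ in $V[G]$. Conversely, $\mu=\operatorname{cf}(\kappa)\le|\kappa|\le|\mathfrak c^V|$ in $V[G]$, by (C1) and $\kappa\le\mathfrak c^V$.
\end{proof}

\section{Consequences}\label{sec:cons}

Let $G$ be $\mathbb S$-generic over $V$ and $\lambda=|\mathfrak c^V|^{V[G]}$. By Theorem~\ref{thm:B}, all regular cardinals of $V$ that carry an escaping sequence have the same cofinality $\lambda$ in $V[G]$. By Proposition~\ref{prop:regular}, so does $\mathfrak c^V$ if it is regular in $V$.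

\begin{corollary}\label{cor:cons}
\begin{enumerate}
\item[(a)] $\omega_1\le\lambda\le\mathfrak b^V$, and $\lambda$ is regular in $V$ as well as in $V[G]$.
\item[(b)] $V[G]\models2^{\aleph_0}=\lambda=\operatorname{cf}(\mathfrak b^V)$. In particular the continuum of $V[G]$ is regular.
\item[(c)] $\mathfrak c^V$ is a cardinal in $V[G]$ if and only if $\mathfrak b=\mathfrak c$ in $V$ and $\mathfrak c^V$ is regular in $V[G]$.
\item[(d)] If $\mathfrak b<\mathfrak c$ in $V$, and in particular if $\mathfrak c$ is singular in $V$, then Sacks forcing collapses the continuum to a regular uncountable cardinal $\lambda\le\mathfrak b$.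
\end{enumerate}
\end{corollary}

\begin{proof}
(a) By Theorem~\ref{thm:A}, $\lambda=\operatorname{cf}^{V[G]}(\mathfrak b^V)\le\mathfrak b^V$. Since $\mathfrak b$ is regular and uncountable in $V$, Lemma~\ref{lem:cover} shows that $\lambda$ is uncountable. Regularity follows from (C1) and (C4).

(b) Combine Proposition~\ref{prop:reals} with Theorem~\ref{thm:A}.

(c) If $\mathfrak c^V$ is a cardinal in $V[G]$, then $\mathfrak c^V=\lambda\le\mathfrak b^V\le\mathfrak c^V$. So $\mathfrak b=\mathfrak c$ in $V$, and $\mathfrak c^V=\lambda$ is regular in $V[G]$. Conversely, if $\mathfrak c^V$ is regular in $V[G]$, it is a cardinal there.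

(d) If $\mathfrak b<\mathfrak c$, then $\lambda\le\mathfrak b<\mathfrak c$ by (a). If $\mathfrak c$ is singular, then $\mathfrak b\ne\mathfrak c$ because $\mathfrak b$ is regular, and $\mathfrak b\le\mathfrak c$.
\end{proof}

Part (d) refines Simon's theorem \cite{Simon} that Sacks forcing collapses $\mathfrak c$ to $\mathfrak b$, which was not used above; compare \eqref{eq:weak} for $\kappa=\mathfrak b$.

\begin{thebibliography}{9}

\bibitem{Repicky}
Miroslav Repick\'y,
\texttt{http://2nifoia.257.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 119388/\allowbreak CommentatMathUnivCarolRetro\_44-2003-2\_10.pdf}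

\bibitem{Simon}
Simon, Comment. Math. Univ. Carolin. \textbf{34} (1993), 707--710.

\end{thebibliography}
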